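\title{Failure of the $L^Q$ maximum principle for non-divergence form operators on the Heisenberg group}

\begin{abstract}
On a Carnot group of homogeneous dimension $Q$, consider operators $L=\sum a_{ij}X_iX_j$ with measurable, uniformly elliptic coefficients. It has been conjectured that every solution of $Lu\ge F$ in a bounded domain $\Omega$ satisfies $\sup_\Omega u\le\sup_{\partial\Omega}u^++C\|F\|_{L^Q(\Omega)}$, with $C$ depending only on the group, the domain and the ellipticity constant. We disprove this on the first Heisenberg group, where $Q=4$. For every $p<\frac{7+4\sqrt3}{3}\approx4.64$ and all sufficiently small ellipticity constants, the estimate with the $L^p$ norm fails on every nonempty bounded open set, even for smooth coefficients and smooth $u$. The estimate would bound invariant densities of periodic operators in $L^{p/(p-1)}$. We violate that bound with multiscale matrix fields whose values perform an approximate random walk on the hyperbolic plane.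
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Carnot groups and the conjecture}

A \emph{Carnot group} of step $r$ is a connected, simply connected nilpotent Lie group $G$ whose Lie algebra has a decomposition $\mathfrak g=V_1\oplus\cdots\oplus V_r$ with $[V_1,V_j]=V_{j+1}$ for $j<r$ and $[V_1,V_r]=\{0\}$. Let $m=\dim V_1$, fix an orthonormal basis $X_1,\dots,X_m$ of $V_1$, and denote by the same letters the corresponding left-invariant vector fields. They are the \emph{horizontal} derivatives; all other directions are reached through commutators. For $\lambda>0$ the dilation $\delta_\lambda$ is the automorphism of $G$ that corresponds, under the exponential map, to multiplication by $\lambda^j$ on $V_j$. The Haar measure $dg$ is the image of Lebesgue measure on $\mathfrak g$. Horizontal derivatives and volume scale as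
\[
X_i(f\circ\delta_\lambda)=\lambda\,(X_if)\circ\delta_\lambda,\qquad d(\delta_\lambda g)=\lambda^Q\,dg,\qquad Q=\sum_{j=1}^r j\dim V_j ,
\]
so the \emph{homogeneous dimension} $Q$ plays the part that $n$ plays on $\mathbb R^n$.

For $\nu>0$ let $\mathcal A_\nu$ be the class of symmetric matrix fields $A=(a_{ij})_{i,j=1}^m$ on $G$ with measurable entries and
\[
\nu|\zeta|^2\le\sum_{i,j}a_{ij}(g)\zeta_i\zeta_j\le\nu^{-1}|\zeta|^2\qquad\text{for a.e. }g\in G\text{ and all }\zeta\in\mathbb R^m .
\]
With the symmetrized horizontal Hessian $u_{ij}=\frac12(X_iX_ju+X_jX_iu)$, put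
\[
L_Au=\sum_{i,j}a_{ij}u_{ij}=\sum_{i,j}a_{ij}X_iX_ju ,
\]
where the second form uses the symmetry of $A$. For open $\Omega\subset G$ let $L^{2,Q}(\Omega)$ be the space of $u\in L^Q(\Omega)$ with weak derivatives $X_iX_ju\in L^Q(\Omega)$. The following conjecture is posed in \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a Carnot group, $\nu>0$, and $\Omega\subset G$ a connected bounded open set. There is a constant $C=C(G,\nu,\Omega)$ such that for all $A\in\mathcal A_\nu$, $F\in L^Q(\Omega)$ and $u\in L^{2,Q}(\Omega)\cap C(\overline\Omega)$ with $L_Au\ge F$ a.e.\ in $\Omega$,}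
\[
\sup_\Omega u\le\sup_{\partial\Omega}u^++C\,\|F\|_{L^Q(\Omega)} .
\]

The inequality is a quantitative maximum principle, and its point is that $C$ knows nothing about $A$ except the ellipticity constant.

\subsection{Why one expects the exponent $Q$}

For $G=\mathbb R^n$ we have $Q=n$, and the inequality is the Alexandrov--Bakelman--Pucci maximum principle of elliptic theory. We do not use that estimate; two direct computations show where the exponent comes from.

\begin{example}\label{ex:line}
Let $G=\mathbb R$, $Q=1$, $\Omega=(0,1)$. From $au''\ge F$ and $a\ge\nu$ we get $u''\ge-|F|/\nu$. Since $u(x)=(1-x)u(0)+xu(1)-\int_0^1k(x,y)u''(y)\,dy$ with $k(x,y)=\min(x,y)(1-\max(x,y))\in[0,\frac14]$, the inequality holds with $C=\frac1{4\nu}$.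
\end{example}

\begin{example}\label{ex:cone}
Let $G=\mathbb R^n$, $n\ge2$, and $0<\alpha<1$. The Hessian of $|x|^\alpha$ has the radial eigenvalue $\alpha(\alpha-1)|x|^{\alpha-2}$ and the tangential eigenvalue $\alpha|x|^{\alpha-2}$ with multiplicity $n-1$. So $L_A|x|^\alpha=0$ for $x\ne0$ if $A(x)$ has the radial eigenvalue $\frac{n-1}{1-\alpha}$ and the tangential eigenvalue $1$. Let $\phi$ be smooth with $\phi(x)=|x|^\alpha$ for $|x|\ge1$, and let $u_\epsilon(x)=1-\epsilon^\alpha\phi(x/\epsilon)$ on the unit ball. Then $u_\epsilon=0$ on the boundary, $u_\epsilon(0)\to1$, and $L_Au_\epsilon$ is supported in $\{|x|\le\epsilon\}$ with $\|L_Au_\epsilon\|_{L^p}=O(\epsilon^{\alpha-2+n/p})$. Hence no estimate with the $L^p$ norm holds for this $A$ if $p<\frac n{2-\alpha}$. As $\alpha\uparrow1$ the threshold tends to $n$. For $\alpha\ge1$ the function $|x|^\alpha$ is convex, no positive matrix annihilates its Hessian, and the example stops.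
\end{example}

On a Carnot group, the same count for a function homogeneous of degree $\alpha$ under $\delta_\lambda$ gives $\epsilon^{\alpha-2+Q/p}$ and the threshold $\frac Q{2-\alpha}$, which tends to $Q$ as $\alpha\uparrow1$. If singularities at one point were the worst case, $Q$ would be the right exponent. The counterexample below is of another kind: its coefficients oscillate on many scales throughout $\Omega$.

\subsection{The theorem}

Let $\mathbb H^1$ be the first Heisenberg group: $V_1$ is spanned by $X_1,X_2$, $V_2$ by $[X_1,X_2]$, and $m=2$, $r=2$, $Q=4$. Let $p\ge1$, $\nu>0$, and let $\Omega\subset\mathbb H^1$ be a nonempty bounded open set. We say that $(\mathrm{ABP})_p$ \emph{holds for $(\nu,\Omega)$ with constant $C$} if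
\begin{equation}\label{eq:abp}
\sup_\Omega u\le\sup_{\partial\Omega}u^++C\,\|F\|_{L^p(\Omega)}
\end{equation}
for all $A\in\mathcal A_\nu\cap C^\infty(\mathbb H^1)$, all $u\in C^\infty(\mathbb H^1)$ and all bounded measurable $F$ with $L_Au\ge F$ a.e.\ in $\Omega$.

\begin{theorem}\label{thm:main}
Let $p_0=\frac{7+4\sqrt3}3\approx4.64$. For every $p\in[1,p_0)$ there is $\nu_p\in(0,1)$ such that for every $0<\nu\le\nu_p$ and every nonempty bounded open set $\Omega\subset\mathbb H^1$ there is no finite $C$ with which $(\mathrm{ABP})_p$ holds for $(\nu,\Omega)$.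
\end{theorem}

A smooth function on $\mathbb H^1$ lies in $L^{2,4}(\Omega)\cap C(\overline\Omega)$, and a bounded $F$ lies in $L^4(\Omega)$, because $\Omega$ is bounded. So the case $p=4=Q$ disproves the conjecture. The failure is not an endpoint effect, since $4<p_0$, and it does not depend on whether $\Omega$ is connected. We do not claim that $p_0$ is optimal, and we make no claim about $\nu$ close to $1$ or about other non-abelian Carnot groups.

\subsection{Reductions and plan of the proof}\label{sec:plan}

By H\"older's inequality on the bounded set $\Omega$, $(\mathrm{ABP})_p$ implies $(\mathrm{ABP})_{p'}$ for $p'>p$, so the case $p=1$ follows from the case $p=2$. The class $\mathcal A_\nu$ grows as $\nu$ decreases. It therefore suffices to find, for each $p\in(1,p_0)$, one $\nu\in(0,1)$ for which $(\mathrm{ABP})_p$ fails for every $\Omega$. Fix $p\in(1,p_0)$ and put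
\begin{equation}\label{eq:kappa}
q=\frac p{p-1},\qquad\kappa=8q^2-10q .
\end{equation}
The positive root of $8q^2-10q=\frac14$ is $q_0=\frac{5+3\sqrt3}8$, and
\[
\frac{q_0}{q_0-1}=\frac{5+3\sqrt3}{3\sqrt3-3}=\frac{(5+3\sqrt3)(3\sqrt3+3)}{18}=p_0 .
\]
Thus $p<p_0$ means $q>q_0$, that is, $\kappa>\frac14$. For $p=4$ we have $q=\frac43$ and $\kappa=\frac89$.

Section~\ref{sec:density} turns \eqref{eq:abp} into an inequality for periodic positive matrix fields $N$ with $\sum X_iX_jN_{ij}=0$, namely $\|\sqrt{\det N}\|_{L^q}\le C_1\|\sqrt{\det N}\|_{L^1}$. Section~\ref{sec:one} works out the basic example, a single oscillation of amplitude $\tau$ that keeps the mean of $N$ and multiplies $\int(\det N)^{q/2}$ by $1+\frac\kappa4\tau^2$. Section~\ref{sec:potential} makes the oscillation adaptable to a varying background. In Sections~\ref{sec:hyp}--\ref{sec:end} oscillations are superposed on widely separated scales. The normalized matrix $N/\sqrt{\det N}$ then moves like a random walk on the hyperbolic plane, and uniform ellipticity forces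 us to stop the walk inside a compact set. The gain $\kappa$ outweighs the cost of this confinement because it exceeds $\frac14$, the bottom of the hyperbolic spectrum.

\section{The Heisenberg group and a compact quotient}\label{sec:setup}

From now on $G=\mathbb H^1=\mathbb R^3$ with the product
\[
(x,y,t)(x',y',t')=(x+x',\,y+y',\,t+t'+xy') .
\]
The left-invariant fields are $X=X_1=\partial_x$, $Y=X_2=\partial_y+x\partial_t$ and $T=[X,Y]=\partial_t$, which commutes with $X$ and $Y$. The dilations are $\delta_\ell(x,y,t)=(\ell x,\ell y,\ell^2t)$. Since $\exp(xX+yY+zT)=(x,y,z+\frac12xy)$, the Haar measure is $dx\,dy\,dt$.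

The set $\Gamma=\mathbb Z^3$ is a discrete subgroup. From $(a,b,c)(x,y,t)=(x+a,\,y+b,\,t+c+ay)$ we see that $D=[0,1)^3$ is a fundamental domain for left translations by $\Gamma$: one determines $a$, $b$ and then $c$ uniquely. The same formula shows that a bounded set meets only finitely many tiles $\gamma D$. Let $\mathcal X=\Gamma\backslash G$, a compact manifold with the probability measure $dg$. Functions on $\mathcal X$ are the $\Gamma$-invariant functions on $G$, and integrals without a domain are over $\mathcal X$. A left-invariant field $W$ acts on functions on $\mathcal X$, and its flow is a right translation, which preserves $dg$. Hence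
\begin{equation}\label{eq:parts}
\int Wf=0,\qquad\int(Wf_1)f_2=-\int f_1\,Wf_2 .
\end{equation}
For integers $\ell\ge1$ we have $\delta_\ell\Gamma\subset\Gamma$, so $\delta_\ell$ maps $\mathcal X$ to itself. For large $\ell$ the points $g$ and $\delta_\ell g$ behave like independent random points.

\begin{lemma}\label{lem:scales}
\textup{(a)} $\int v\circ\delta_\ell=\int v$ for $v\in C(\mathcal X)$ and $\ell\in\mathbb N$.
\textup{(b)} If $F\in C(\mathcal X\times\mathcal X)$, then $\int F(g,\delta_\ell g)\,dg\to\iint F(g,h)\,dg\,dh$ as $\ell\to\infty$ in $\mathbb N$.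
\end{lemma}

\begin{proof}
The group $\Gamma_\ell=\delta_{1/\ell}\Gamma$ contains $\Gamma$ and has the fundamental domain $D_\ell=\delta_{1/\ell}D$ of volume $\ell^{-4}$. If the $\gamma_j$ represent the cosets $\Gamma\backslash\Gamma_\ell$, the disjoint union of the sets $\gamma_jD_\ell$ is a fundamental domain for $\Gamma$; it has volume $1$, so there are $\ell^4$ cosets. Put $\overline F(g)=\int F(g,h)\,dh$. Since $\delta_\ell(\gamma_jD_\ell)=(\delta_\ell\gamma_j)D$ with $\delta_\ell\gamma_j\in\Gamma$,
\[
\int_{\gamma_jD_\ell}F(\gamma_j,\delta_\ell g)\,dg=\ell^{-4}\,\overline F(\gamma_j) .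
\]
For $F(g,h)=v(h)$, summation over $j$ gives (a). In general, $(g,d,h)\mapsto F(gd,h)$ is uniformly continuous on $\mathcal X\times\overline D\times\mathcal X$ and $D_\ell$ shrinks to the identity, so $F(g,h)=F(\gamma_j,h)+o(1)$ for $g\in\gamma_jD_\ell$, uniformly in $j,g,h$. Therefore both $\int F(g,\delta_\ell g)\,dg$ and $\int\overline F$ equal $\ell^{-4}\sum_j\overline F(\gamma_j)+o(1)$.
\end{proof}

\paragraph{Matrices.} Every real symmetric $2\times2$ matrix can be written uniquely as $sI+B(b)$ with $s\in\mathbb R$, $b\in\mathbb C$ and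
\[
B(b)=\begin{pmatrix}\operatorname{Re}b&\operatorname{Im}b\\ \operatorname{Im}b&-\operatorname{Re}b\end{pmatrix}.
\]
Since $B(b)^2=|b|^2I$ and $\operatorname{tr}B(b)=0$, the eigenvalues of $sI+B(b)$ are $s\pm|b|$ and its determinant is $s^2-|b|^2$. Let $\mathrm{Pos}$ be the cone of positive definite symmetric $2\times2$ matrices, $\mathcal H=\{A\in\mathrm{Pos}:\det A=1\}$, and $\mathsf n(A)=A/\sqrt{\det A}\in\mathcal H$ the \emph{shape} of $A\in\mathrm{Pos}$. For $A\in\mathcal H$ the Cayley--Hamilton theorem gives $(A+I)^2=(\operatorname{tr}A+2)A$, so $A^{1/2}=(A+I)/\sqrt{\operatorname{tr}A+2}$ depends smoothly on $A$. For a symmetric matrix field $N$ put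
\[
\mathcal DN=\sum_{i,j}X_iX_jN_{ij} .
\]

\section{The estimate bounds invariant densities}\label{sec:density}

An \emph{invariant density} of $L_A$ on $\mathcal X$ is a positive function $\mu$ with $\int\mu\,L_Aw=0$ for all $w\in C^\infty(\mathcal X)$. By \eqref{eq:parts} and the symmetry of $A$, $\int\mu\,L_Aw=\int w\,\mathcal D(\mu A)$. So we need not choose $A$ and solve for $\mu$. We may choose any smooth $N:\mathcal X\to\mathrm{Pos}$ that satisfies the linear constraint $\mathcal DN=0$ and read off $\mu=\sqrt{\det N}$ and $A=\mathsf n(N)$.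

\begin{proposition}\label{prop:density}
Suppose that $(\mathrm{ABP})_p$ holds for $(\nu,\Omega)$ with constant $C$. There is $C_1=C_1(C,\Omega,\nu,p)$ such that for every smooth $N:\mathcal X\to\mathrm{Pos}$ with $\mathcal DN=0$ and $\mathsf n(N)\in\mathcal A_\nu$, the function $\mu=\sqrt{\det N}$ satisfies
\[
\|\mu\|_{L^q(\mathcal X)}\le C_1\|\mu\|_{L^1(\mathcal X)} .
\]
\end{proposition}

The test function in the proof is a fixed bump plus a small, rapidly oscillating corrector. The corrector exchanges a constant right-hand side for an oscillating function $f\circ\delta_\ell$ with the same $\mu$-weighted mean. Then \eqref{eq:abp} bounds this mean by $\|f\|_{L^p}$, which is the $L^q$ bound for $\mu$ in dual form. To produce the corrector we must know the range of $L_A$, and for this we use H\"ormander's hypoellipticity theorem \cite{hormander}: if $Y_0,\dots,Y_k$ are smooth real vector fields on an open set in $\mathbb R^d$ which, together with their iterated commutators, span $\mathbb R^d$ at every point, and $c_*$ is a smooth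 real function, then every distribution $v$ with $(Y_1^2+\dots+Y_k^2+Y_0+c_*)v\in C^\infty$ is smooth.

\begin{proof}
Let $A=\mathsf n(N)$, so that $N=\mu A$ and $\int\mu\,L_Aw=0$ for all $w\in C^\infty(\mathcal X)$.

\emph{Step 1: the range of $L_A$.} Let $v\in L^q(\mathcal X)$ be real with $\int v\,L_Aw=0$ for all $w\in C^\infty(\mathcal X)$. We claim that $v$ is a constant multiple of $\mu$. In the sense of distributions, $\sum X_iX_j(A_{ij}v)=0$. Put $Y_k=\sum_i(A^{1/2})_{ik}X_i$ for $k=1,2$. Both $Y_1^2+Y_2^2$ and $v\mapsto\sum X_iX_j(A_{ij}v)$ equal $\sum A_{ij}X_iX_j$ plus terms of order at most one with smooth real coefficients, so the equation has the form $(Y_1^2+Y_2^2+Y_0+c_*)v=0$. The fields $Y_1,Y_2$ span the same plane as $X,Y$, and $[Y_1,Y_2]=\det(A^{1/2})\,T=T$ modulo $X,Y$. By H\"ormander's theorem $v$ is smooth. Let $z=v/\mu$. The choice $w=z$ gives $\int\mu z\,L_Az=0$. Integrating the identity $L_A(z^2)=2zL_Az+2\sum A_{ij}X_iz\,X_jz$ against $\mu$, we obtain $\int\mu\sum A_{ij}X_iz\,X_jz=0$. Hence $Xz=Yz=0$, then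 $Tz=[X,Y]z=0$, and $z$ is constant.

The dual of $L^p(\mathcal X)$ is $L^q(\mathcal X)$. By the Hahn--Banach theorem, the $L^p$ closure of $\{L_Aw:w\in C^\infty(\mathcal X)\}$ is therefore $\{f\in L^p:\int f\mu=0\}$.

\emph{Step 2: test functions.} Let $f=\mu^{q-1}$, which is smooth and positive, and $\bar f=\int f\mu/\int\mu$. Given $\varepsilon>0$, Step 1 provides $w\in C^\infty(\mathcal X)$ with $L_Aw=f-\bar f+e$, where $e$ is smooth and $\|e\|_{L^p(\mathcal X)}\le\varepsilon$. Regard all these as functions on $G$. For $\ell\in\mathbb N$ let $A_\ell=A\circ\delta_\ell\in\mathcal A_\nu\cap C^\infty(G)$ and $w_\ell=\ell^{-2}w\circ\delta_\ell$. Then $L_{A_\ell}w_\ell=(f-\bar f+e)\circ\delta_\ell$ and $|w_\ell|\le\ell^{-2}\|w\|_\infty$. Fix, depending on $\Omega$ only, a point $g_0\in\Omega$ and $\varphi\in C^\infty(G)$ with $\varphi(g_0)=0$ and $\varphi=1$ outside $\Omega$. The entries of a field in $\mathcal A_\nu$ are bounded by $\nu^{-1}$, so $K_\varphi=1+\nu^{-1}\sup_\Omega\sum|X_iX_j\varphi|$ bounds $|L_{A_\ell}\varphi|$ on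 $\Omega$. With $a=\bar f/K_\varphi$ let
\[
u=a(1-\varphi)-w_\ell-\ell^{-2}\|w\|_\infty\in C^\infty(G) .
\]
Then $u\le0$ on $\partial\Omega$, $u(g_0)\ge a-2\ell^{-2}\|w\|_\infty$, and in $\Omega$
\[
L_{A_\ell}u\ge-aK_\varphi-(f-\bar f+e)\circ\delta_\ell\ge-(f+|e|)\circ\delta_\ell .
\]

\emph{Step 3: conclusion.} Let $C_\Omega$ be the number of tiles $\gamma D$ that meet $\Omega$. For $v\in C(\mathcal X)$ the function $v\circ\delta_\ell$ is $\Gamma$-invariant, so Lemma~\ref{lem:scales}(a) gives $\int_\Omega|v\circ\delta_\ell|^p\le C_\Omega\|v\|^p_{L^p(\mathcal X)}$. By \eqref{eq:abp} with the bounded function $F=-(f+|e|)\circ\delta_\ell$,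
\[
a-2\ell^{-2}\|w\|_\infty\le C\,C_\Omega^{1/p}\big(\|f\|_{L^p(\mathcal X)}+\varepsilon\big) .
\]
Let $\ell\to\infty$ and then $\varepsilon\to0$ to get $\bar f\le C_1\|f\|_{L^p}$ with $C_1=K_\varphi CC_\Omega^{1/p}$. Since $(q-1)p=q$, this reads $\int\mu^q\le C_1(\int\mu)(\int\mu^q)^{1/p}$, and $1-\frac1p=\frac1q$.
\end{proof}

The $L^1$ norm is easy to control: $\sqrt{\det N}\le\frac12\operatorname{tr}N$, so $\int\mu\le\frac12\operatorname{tr}\int N$. Our task is to make $\int(\det N)^{q/2}$ large while the mean of $N$ stays fixed and the shape of $N$ stays in a compact subset of $\mathcal H$.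

\section{One oscillation}\label{sec:one}

We perturb the constant field $I$ and ask whether $\int(\det N)^{q/2}$ can grow.

\subsection{The gain and the constraint}

Let $s\in\mathbb R$, $b\in\mathbb C$, $|s|+|b|\le C_0$ and $|\tau|\le\frac1{4C_0}$. The matrix $I+\tau(sI+B(b))$ has eigenvalues in $[\frac34,\frac54]$ and determinant $1+z$ with $z=2\tau s+\tau^2(s^2-|b|^2)$. From $(1+z)^{q/2}=1+\frac q2z+\frac{q(q-2)}8z^2+O(|z|^3)$ and $z^2=4\tau^2s^2+O(|\tau|^3)$ we get
\begin{equation}\label{eq:rho}
\det\big(I+\tau(sI+B(b))\big)^{q/2}=1+q\tau s+\tfrac q2\tau^2\big[(q-1)s^2-|b|^2\big]+O(|\tau|^3),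
\end{equation}
with a constant that depends only on $q$ and $C_0$. If $s$ and $b$ are functions of mean zero and $N=I+\tau(sI+B(b))$, then $\int N=I$ and
\begin{equation}\label{eq:gain}
\int(\det N)^{q/2}=1+\tfrac q2\tau^2\Big[(q-1)\int s^2-\int|b|^2\Big]+O(|\tau|^3) .
\end{equation}
The scalar part helps and the traceless part hurts. The constraint $\mathcal DN=0$ ties them together. Put
\[
\Delta=X^2+Y^2,\quad Z=X+iY,\quad\bar Z=X-iY,\quad U=X^2-Y^2,\quad V=XY+YX,
\]
so that $Z^2=U+iV$ and $\bar Z^2=U-iV$. Since $U$ and $V$ are real operators,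
\begin{equation}\label{eq:constraint}
\mathcal D\big(sI+B(b)\big)=\Delta s+U\operatorname{Re}b+V\operatorname{Im}b=\Delta s+\operatorname{Re}(\bar Z^2b) .
\end{equation}
The question is how small $b$ can be if $\operatorname{Re}(\bar Z^2b)$ has to cancel $\Delta s$.

\begin{example}[the plane]\label{ex:plane}
Replace $\mathcal X$ by $\mathbb R^2/\mathbb Z^2$ and $X,Y$ by $\partial_x,\partial_y$. For $k\in\mathbb Z^2\setminus\{0\}$ and $\zeta=k_1+ik_2$, the $k$-th Fourier coefficient of $\Delta s+\frac12(\bar Z^2b+Z^2\bar b)=0$ gives $2|\zeta|^2\hat s(k)=-\bar\zeta^2\hat b(k)-\zeta^2\overline{\hat b(-k)}$. Hence $|\hat s(k)|^2\le\frac12(|\hat b(k)|^2+|\hat b(-k)|^2)$, and $\int s^2\le\int|b|^2$ when $\int s=0$. Equality holds for $s=-b=\cos2\pi x$. The bracket in \eqref{eq:gain} is at most $(q-2)\int|b|^2$, so it can be positive only if $q>2$, that is $p<2$. This is the threshold $p=n$ of Example~\ref{ex:cone}.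
\end{example}

\subsection{The Heisenberg algebra}

In the plane $\bar Z^2Z^2=\Delta^2$, which is why $b$ cannot be smaller than $s$. On $G$ this identity acquires correction terms.

\begin{lemma}\label{lem:algebra}
$\bar ZZ=\Delta+iT$, $\;Z\bar Z=\Delta-iT$, $\;\bar Z^2Z^2=(\Delta+iT)(\Delta+3iT)$, and $U^2+V^2=\Delta^2-3T^2$.
\end{lemma}

\begin{proof}
Expanding, $(X-iY)(X+iY)=\Delta+i[X,Y]$, and $(X+iY)(X-iY)=\Delta-i[X,Y]$. Since $T$ is central, $\Delta Z=(Z\bar Z+iT)Z=Z(\bar ZZ+iT)=Z(\Delta+2iT)$. Therefore $\bar Z^2Z^2=\bar Z(\Delta+iT)Z=\bar ZZ(\Delta+3iT)$, which is the third identity. Replacing $i$ by $-i$ gives $Z^2\bar Z^2=(\Delta-iT)(\Delta-3iT)$. Finally $2(U^2+V^2)=Z^2\bar Z^2+\bar Z^2Z^2=2\Delta^2-6T^2$.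
\end{proof}

Let $\lambda=2\pi$. On functions with $T=i\lambda$ we have $-\Delta=-Z\bar Z+\lambda$, and $-Z\bar Z=\bar Z^*\bar Z\ge0$, because \eqref{eq:parts} gives $Z^*=-\bar Z$ for the inner product $\langle f_1,f_2\rangle=\int f_1\overline{f_2}$. So $-\Delta$ is smallest on the kernel of $\bar Z$, and we look for such a \emph{ground state} on $\mathcal X$. For a Schwartz function $\phi$ on $\mathbb R$ define
\[
(\Theta\phi)(x,y,t)=\sum_{n\in\mathbb Z}\phi(x+n)\,e^{2\pi i(t+ny)} .
\]
The series converges with all derivatives, locally uniformly. At the point $(x+a,y+b,t+c+ay)$ with $a,b,c\in\mathbb Z$ its $n$-th term is $\phi(x+n+a)e^{2\pi i(t+(n+a)y)}$, so $\Theta\phi$ is $\Gamma$-invariant. Termwise differentiation, and integration over $D$ first in $y$, give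
\begin{equation}\label{eq:theta}
X\Theta\phi=\Theta(\phi'),\quad Y\Theta\phi=\Theta(2\pi i\xi\phi),\quad T\Theta\phi=i\lambda\Theta\phi,\quad\int_{\mathcal X}|\Theta\phi|^2=\int_{\mathbb R}|\phi(\xi)|^2d\xi .
\end{equation}
Thus $\bar Z$ acts on $\phi$ as $\frac d{d\xi}+2\pi\xi$, which annihilates $\phi(\xi)=(8\sqrt2)^{1/2}e^{-\pi\xi^2}$. Since $\int_{\mathbb R}e^{-2\pi\xi^2}d\xi=1/\sqrt2$, the function $\psi=\Theta\phi$ satisfies
\begin{equation}\label{eq:ground}
\bar Z\psi=0,\qquad T\psi=i\lambda\psi,\qquad\int|\psi|^2=8 .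
\end{equation}

\begin{lemma}\label{lem:moments}
Let $\psi\in C^\infty(\mathcal X)$ satisfy \eqref{eq:ground}, and put $s=\operatorname{Re}\psi$, $b=\frac1{8\lambda}Z^2\psi$. Then $\Delta\psi=-\lambda\psi$, $\mathcal D(sI+B(b))=0$, and
\begin{equation}\label{eq:moments}
\int s=\int b=0,\qquad\int s^2=4,\qquad\int|b|^2=1,\qquad\int b^2=0,\qquad\int sb=0 .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:algebra}, $\Delta\psi=(Z\bar Z+iT)\psi=-\lambda\psi$ and $\bar Z^2Z^2\psi=(-2\lambda)(-4\lambda)\psi=8\lambda^2\psi$. So $\bar Z^2b=\lambda\psi$ and $\Delta s=-\lambda s$, and \eqref{eq:constraint} vanishes. If $Tf=ik\lambda f$ with $k\ne0$, then $\int f=0$ by \eqref{eq:parts}. This applies to $\psi$ and $b$ with $k=1$, and to $\psi^2$, $b^2$, $\psi b$ with $k=2$. Hence $\int s=\int b=\int b^2=0$, and $\int s^2=\frac14\int(\psi+\bar\psi)^2=\frac12\int|\psi|^2=4$. Using $(Z^2)^*=\bar Z^2$,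
\[
\int|b|^2=\frac{\langle\bar Z^2Z^2\psi,\psi\rangle}{64\lambda^2}=\frac18\int|\psi|^2=1,\qquad\int sb=\frac12\int\bar\psi\,b=\frac{\langle\psi,\bar Z^2\psi\rangle}{16\lambda}=0 .\qedhere
\]
\end{proof}

For our $\psi$ everything is explicit: $Z$ acts as $\frac d{d\xi}-2\pi\xi$, so $Z\phi=-4\pi\xi\phi$, $Z^2\phi=(16\pi^2\xi^2-4\pi)\phi$ and $b=\Theta\big((\pi\xi^2-\frac14)\phi\big)$. In the plane, the choice $\psi=e^{2\pi ix}$, $s=\operatorname{Re}\psi$, $b=-\psi$ satisfies the constraint with $\int s^2/\int|b|^2=\frac12$. On the ground state $\bar Z^2Z^2$ equals $8\Delta^2$ instead of $\Delta^2$, and the ratio becomes $4$. This is where the proof gains from $[X,Y]\ne0$. For small $\tau$ the field $N=I+\tau(sI+B(b))$ is positive, $\mathcal DN=0$, $\int N=I$, and by \eqref{eq:gain}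
\begin{equation}\label{eq:onegain}
\int(\det N)^{q/2}=1+\tfrac q2\tau^2\,[4(q-1)-1]+O(|\tau|^3)=1+\tfrac\kappa4\tau^2+O(|\tau|^3) .
\end{equation}
The gain is positive for $q>\frac54$, that is for $p<5$, a range that contains $p=4$. One small gain does not contradict Proposition~\ref{prop:density}; it has to be repeated many times. The last two identities in \eqref{eq:moments}, not needed so far, will make the resulting motion of the shape isotropic and free of drift.

\section{Oscillations on a varying background}\label{sec:potential}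

After one step the field is no longer $I$, and it depends on $g$. We need an oscillation about each $A\in\mathrm{Pos}$, and a way to let $A$ vary without violating $\mathcal DN=0$.

\subsection{An arbitrary constant background}

For $M\in SL(2,\mathbb R)$ let $X_k'=\sum_iM_{ik}X_i$, and define $\Delta_M,Z_M,\bar Z_M,U_M,V_M$ as in Section~\ref{sec:one} with $X_1',X_2'$ in place of $X,Y$. Then $[X_1',X_2']=(\det M)T=T$. Lemmas~\ref{lem:algebra} and \ref{lem:moments} used only this relation, the centrality of $T$ and \eqref{eq:parts}, so they hold for the new frame, with \eqref{eq:constraint} replaced by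
\begin{equation}\label{eq:constraintM}
\mathcal D\big(M[sI+B(b)]M^\top\big)=\sum_{k,l}X_k'X_l'\,[sI+B(b)]_{kl}=\Delta_Ms+\operatorname{Re}(\bar Z_M^2b) .
\end{equation}
It remains to find the ground state. We have $\bar Z_M=\alpha X+\beta Y$ with $\alpha=M_{11}-iM_{12}\ne0$ and $\beta=M_{21}-iM_{22}$, and $\operatorname{Im}(\beta\bar\alpha)=M_{21}M_{12}-M_{22}M_{11}=-1$, so $\operatorname{Im}(\beta/\alpha)=-|\alpha|^{-2}$. By \eqref{eq:theta}, $\bar Z_M$ acts as $\alpha\frac d{d\xi}+2\pi i\beta\xi$, which annihilates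
\[
\phi_M(\xi)=\big(8\sqrt2/|\alpha|\big)^{1/2}e^{-\pi i(\beta/\alpha)\xi^2},\qquad|\phi_M(\xi)|^2=\frac{8\sqrt2}{|\alpha|}\,e^{-2\pi\xi^2/|\alpha|^2},\qquad\int_{\mathbb R}|\phi_M|^2=8 .
\]
So $\psi_M=\Theta\phi_M$ satisfies \eqref{eq:ground} with $\bar Z_M$. Each derivative of $\phi_M(\xi)$ in $(M,\xi)$ is bounded by a polynomial times a Gaussian, locally uniformly in $M$; hence $\psi_M(h)$ is smooth in $(M,h)$. Put $s_M=\operatorname{Re}\psi_M$ and $b_M=\frac1{8\lambda}Z_M^2\psi_M$. These functions satisfy \eqref{eq:moments} for every $M$.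

For $A\in\mathrm{Pos}$ let $M(A)=\mathsf n(A)^{1/2}\in SL(2,\mathbb R)$, so that $A=\sqrt{\det A}\,MM^\top$ with $M=M(A)$, and define
\begin{equation}\label{eq:SA}
S_A(h)=\sqrt{\det A}\;M\big[s_M(h)I+B(b_M(h))\big]M^\top,\qquad M=M(A) .
\end{equation}
This is smooth in $(A,h)\in\mathrm{Pos}\times\mathcal X$, and $S_{cA}=cS_A$ for $c>0$.

\subsection{A potential for the constraint}

Given a smooth field $N$, we would like to add $\varepsilon S_{N(g)}(\delta_\ell g)$ with $\ell$ large. In $\mathcal D$ of this term the part of order $\ell^2$ vanishes, but terms of order $\ell$ remain, where one derivative falls on $N(g)$. Proposition~\ref{prop:density} needs $\mathcal DN=0$ exactly. The remedy is a potential, an operator $\mathcal P$ with $\mathcal D\mathcal P\eta=0$ for \emph{every} function $\eta$.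

In the plane, $s=\Delta\eta$, $b=-Z^2\eta$ is such a potential. On $G$, \eqref{eq:constraint} and Lemma~\ref{lem:algebra} give $\Delta^2\eta-(U^2+V^2)\eta=3T^2\eta$ for this choice, which is not zero. If we apply it to $-\Delta\eta$ instead of $\eta$, the defect is $-3T^2\Delta\eta=-\mathcal D\big((3T^2\eta)I\big)$ and can be removed. This leads to the fourth order operator, acting on real functions,
\[
\mathcal P_M\eta=M\Big[\big((3T^2-\Delta_M^2)\eta\big)I+B\big(Z_M^2\Delta_M\eta\big)\Big]M^\top .
\]

\begin{lemma}\label{lem:potential}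
$\mathcal D\mathcal P_M\eta=0$ for every real $\eta\in C^\infty(G)$. With $\eta_M=-\frac1{4\lambda^2}\operatorname{Re}\psi_M$ we have $\mathcal P_M\eta_M=M[s_MI+B(b_M)]M^\top$.
\end{lemma}

\begin{proof}
For real $\eta$, the function $Z_M^2\Delta_M\eta$ has real part $U_M\Delta_M\eta$ and imaginary part $V_M\Delta_M\eta$. By \eqref{eq:constraintM} and Lemma~\ref{lem:algebra},
\[
\mathcal D\mathcal P_M\eta=\Delta_M(3T^2-\Delta_M^2)\eta+(U_M^2+V_M^2)\Delta_M\eta=0 .
\]
From $\Delta_M\eta_M=-\lambda\eta_M$ and $T^2\eta_M=-\lambda^2\eta_M$ we get $(3T^2-\Delta_M^2)\eta_M=-4\lambda^2\eta_M=s_M$. Since $Z_M\overline{\psi_M}=\overline{\bar Z_M\psi_M}=0$, we get $Z_M^2\Delta_M\eta_M=\frac1{4\lambda}Z_M^2\operatorname{Re}\psi_M=\frac1{8\lambda}Z_M^2\psi_M=b_M$.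
\end{proof}

One difficulty is left. If $M$ depends on $g$, then $\mathcal P_{M(g)}$ has variable coefficients and is no longer a potential. We therefore write $\mathcal P_M$ as a combination of finitely many fixed potentials and move the $M$-dependent coefficients under the derivatives.

\begin{lemma}\label{lem:modulate}
Let $N:\mathcal X\to\mathrm{Pos}$ and $a:\mathcal X\to\mathbb R$ be smooth. For every $\ell\in\mathbb N$ there is a smooth symmetric matrix field $S^{(\ell)}$ on $\mathcal X$ with $\mathcal DS^{(\ell)}=0$, $\int S^{(\ell)}=0$, $\operatorname{supp}S^{(\ell)}\subset\operatorname{supp}a$, and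
\[
\sup_{g\in\mathcal X}\big|S^{(\ell)}(g)-a(g)\,S_{N(g)}(\delta_\ell g)\big|=O(\ell^{-1})\qquad(\ell\to\infty) .
\]
\end{lemma}

\begin{proof}
Let $\mathcal W$ be the finite-dimensional real vector space spanned by the operators $\eta\mapsto(X_{i_1}X_{i_2}X_{i_3}X_{i_4}\eta)E$ on $C^\infty(G)$, with $E$ a constant symmetric matrix, and let $\mathcal V=\{\mathcal P\in\mathcal W:\mathcal D\mathcal P=0\}$. Since $T^2=(XY-YX)^2$, the operator $\mathcal P_M$ is a combination of the spanning operators with coefficients polynomial in the entries of $M$, and $\mathcal P_M\in\mathcal V$ by Lemma~\ref{lem:potential}. Let $\mathcal P^1,\dots,\mathcal P^d$ be a basis of $\mathcal V$. Extending its coordinate functionals linearly to $\mathcal W$, we obtain $\mathcal P_M=\sum_kc_k(M)\mathcal P^k$ with polynomials $c_k$. With $M=M(N(g))$ define smooth functions on $\mathcal X\times\mathcal X$ by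
\[
\zeta_k(g,h)=a(g)\sqrt{\det N(g)}\;c_k(M)\,\eta_M(h) .
\]
If $\mathcal P^k$ acts in $h$ alone, then $\sum_k\mathcal P^k\zeta_k(g,h)=a(g)S_{N(g)}(h)$ by Lemma~\ref{lem:potential}. Now let
\[
S^{(\ell)}=\ell^{-4}\sum_k\mathcal P^k\big[g\mapsto\zeta_k(g,\delta_\ell g)\big] .
\]
Then $\mathcal DS^{(\ell)}=0$ because $\mathcal P^k\in\mathcal V$, the mean vanishes by \eqref{eq:parts}, and $S^{(\ell)}$ vanishes wherever $a$ vanishes in a neighborhood. Since $\delta_\ell(g\exp\theta X_i)=(\delta_\ell g)\exp(\ell\theta X_i)$ for $\theta\in\mathbb R$, we have $X_i[\zeta(g,\delta_\ell g)]=\big((X_i^{(g)}+\ell X_i^{(h)})\zeta\big)(g,\delta_\ell g)$ for smooth $\zeta$. Applying this four times, a word of length four yields $\ell^4$ times the same word acting in $h$, plus terms $\ell^j\tilde\zeta(g,\delta_\ell g)$ with $j\le3$ and $\tilde\zeta$ smooth on the compact space $\mathcal X\times\mathcal X$ and independent of $\ell$.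
\end{proof}

\section{The hyperbolic plane of shapes}\label{sec:hyp}

Each oscillation changes the shape $\mathsf n(N)$, and the shape decides the ellipticity. We describe the geometry of $\mathcal H$ and choose the region in which oscillations are allowed.

\subsection{Metric and Laplacian}

The set $\mathcal H$ consists of the matrices $\sqrt{1+|b|^2}\,I+B(b)$, and $b\in\mathbb C=\mathbb R^2$ is a global chart. The group $SL(2,\mathbb R)$ acts by $A\mapsto MAM^\top$, transitively because $A=A^{1/2}IA^{1/2}$. The quadratic form $\dot A\mapsto-\det\dot A$ on tangent vectors is invariant under this action. At $I$ the tangent vectors are the matrices $B(b)$, and $-\det B(b)=|b|^2$. So the form is an invariant Riemannian metric. Since $B(v)^2=|v|^2I$, for $v=re^{i\vartheta}$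
\begin{equation}\label{eq:exp}
e^{B(v)}=\cosh r\;I+\sinh r\;B(e^{i\vartheta}) ,
\end{equation}
and $(r,\vartheta)$ are polar coordinates on $\mathcal H$ about $I$. Differentiating \eqref{eq:exp}, the scalar part of $dA$ is $\sinh r\,dr$ and the traceless part is $B\big(e^{i\vartheta}(\cosh r\,dr+i\sinh r\,d\vartheta)\big)$, so the metric is $dr^2+\sinh^2r\,d\vartheta^2$. This is the hyperbolic plane of curvature $-1$. The distance from $I$ to $e^{B(v)}$ is $|v|$, the area is $d\sigma=\sinh r\,dr\,d\vartheta$, and the Laplace--Beltrami operator is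
\[
\Delta_{\mathcal H}=\partial_r^2+\coth r\,\partial_r+\sinh^{-2}r\,\partial_\vartheta^2 .
\]
It commutes with isometries, and $\int f_1\Delta_{\mathcal H}f_2\,d\sigma=\int f_2\Delta_{\mathcal H}f_1\,d\sigma$ for smooth functions one of which has compact support. Let $\overline B_R$ be the closed ball of radius $R$ about $I$. The eigenvalues of $e^{B(v)}$ are $e^{\pm|v|}$, so
\begin{equation}\label{eq:ball}
e^{-R}I\le A\le e^RI\qquad\text{for }A\in\overline B_R .
\end{equation}
Distance from $I$ measures the loss of ellipticity. We also need that for $f\in C^\infty(\mathcal H)$, $M\in SL(2,\mathbb R)$ and $\tilde f(v)=f(Me^{B(v)}M^\top)$,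
\begin{equation}\label{eq:normal}
(\Delta_{\mathcal H}f)(MM^\top)=(\Delta_{\mathbb R^2}\tilde f)(0) .
\end{equation}
By invariance we may take $M=I$. For $v\ne0$ the difference of the two Laplacians at $v$ is $(\coth r-r^{-1})\partial_r\tilde f+(\sinh^{-2}r-r^{-2})\partial_\vartheta^2\tilde f$. This is $O(r)$, because $\coth r-r^{-1}=O(r)$, $\sinh^{-2}r-r^{-2}=O(1)$ and $\partial_\vartheta^2\tilde f=O(r)$, and \eqref{eq:normal} follows by continuity.

\subsection{A compactly supported subsolution}

We shall see that one step acts on functions of the shape like $1+\frac{\varepsilon^2}4(\Delta_{\mathcal H}+\kappa)$. To detect growth inside a compact region we test against a weight that $\Delta_{\mathcal H}+\kappa$ does not decrease. This is where the hypothesis $p<p_0$ is used in full; elsewhere only $\kappa>0$ is needed.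

\begin{lemma}\label{lem:w}
Let $\kappa>\frac14$, $\omega=(\kappa-\frac14)^{1/2}$ and $R=2+\pi/\omega$. There is $w\in C_c^\infty(\mathcal H)$ with $w\ge0$, $w\not\equiv0$, $\operatorname{supp}w\subset\overline B_R$ and $\Delta_{\mathcal H}w+\kappa w\ge0$.
\end{lemma}

\begin{proof}
Let $a(r)=(\sinh r)^{-1/2}$. Then $a'=-\frac12\coth r\cdot a$ and $a''=(\frac14\coth^2r+\frac12\sinh^{-2}r)\,a$. For $w=a(r)u(r)$ with $u\in C_c^\infty((0,\infty))$ the terms with $u'$ cancel, and $\coth^2r=1+\sinh^{-2}r$ gives
\[
\Delta_{\mathcal H}w+\kappa w=a\,\Big(u''+\omega^2u+\frac u{4\sinh^2r}\Big) .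
\]
So it suffices to find $u\ge0$ with $u''+\omega^2u\ge0$. Let $0\le k\in C_c^\infty((-\frac12,\frac12))$, $k\not\equiv0$, and
\[
u(r)=\int_1^{1+\pi/\omega}\sin\big(\omega(\rho-1)\big)\,k(r-\rho)\,d\rho .
\]
Then $u\ge0$, $u\not\equiv0$, and $\operatorname{supp}u\subset[\frac12,R]$. Two integrations by parts in $\rho$ give $u''(r)+\omega^2u(r)=\omega k(r-1)+\omega k(r-1-\pi/\omega)\ge0$. The function $w$ vanishes near $I$, so it is smooth on $\mathcal H$.
\end{proof}

\begin{remark}\label{rem:quarter}
For $\kappa\le\frac14$ no such $w$ exists. For $w\in C_c^\infty(\mathcal H)$, $w\not\equiv0$, integration by parts along rays gives $\int w^2\,d\sigma<\iint w^2\cosh r\,dr\,d\vartheta=-2\int w\,\partial_rw\,d\sigma\le2\|w\|_{L^2}\|\nabla w\|_{L^2}$, so $\int|\nabla w|^2>\frac14\int w^2$. On the other hand $w\ge0$ and $\Delta_{\mathcal H}w+\kappa w\ge0$ imply $\int|\nabla w|^2\le\kappa\int w^2$. This is why the method stops at $p_0$ and does not reach the value $5$ suggested by \eqref{eq:onegain}.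
\end{remark}

\subsection{The choice of $\nu$}\label{sec:nu}

Fix $w$ and $R$ as in Lemma~\ref{lem:w}, with $\kappa$ from \eqref{eq:kappa}. Let
\[
K=\overline B_{R+1},\qquad K'=\overline B_{R+2},\qquad\nu=e^{-R-2}\in(0,1) .
\]
By \eqref{eq:ball}, a smooth field with values in $K'$ belongs to $\mathcal A_\nu$. Fix $\chi\in C^\infty(\mathcal H;[0,1])$ with $\chi=1$ on $\overline B_R$ and $\operatorname{supp}\chi\subset K$, and extend it to $\mathrm{Pos}$ by $\chi(A)=\chi(\mathsf n(A))$. The cutoff switches the oscillation off before the shape can escape. All these choices depend only on $p$; the radius $R$ tends to infinity as $p\uparrow p_0$.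

\emph{For the rest of the paper we assume, for contradiction, that $(\mathrm{ABP})_p$ holds for this $\nu$ and some nonempty bounded open set $\Omega$ with some constant $C$.} Let $C_1$ be the constant of Proposition~\ref{prop:density}.

\section{Multiscale fields}\label{sec:multi}

\subsection{One step}

Let $C_0$ be the maximum of $|s_{M(A)}(h)|+|b_{M(A)}(h)|$ over $A\in K$, $h\in\mathcal X$, and let $\varepsilon_0=\frac1{4C_0}$. A \emph{step} is the move $A\mapsto A+\varepsilon\chi(A)S_A(h)$ with $|\varepsilon|\le\varepsilon_0$. It is trivial if $\mathsf n(A)\notin K$. Let $A\in K$, and write $M=A^{1/2}$, $\tau=\varepsilon\chi(A)$, $s=s_M(h)$, $b=b_M(h)$. By \eqref{eq:SA} the new matrix is $M[(1+\tau s)I+\tau B(b)]M^\top$, where $1+\tau s\ge\frac34$ and $|\tau b|\le\frac14$. Comparison with \eqref{eq:exp} gives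
\begin{equation}\label{eq:step}
A+\varepsilon\chi(A)S_A(h)=\rho\,Me^{B(v)}M^\top,\quad\rho^2=(1+\tau s)^2-\tau^2|b|^2,\quad v=\tau'b\;j(\tau'^2|b|^2),\quad\tau'=\frac\tau{1+\tau s},
\end{equation}
where $\rho>0$ and $j(z)=1+\frac z3+\frac{z^2}5+\cdots$ is defined by $\operatorname{artanh}z=z\,j(z^2)$. In particular the new matrix is positive definite. Since $\tanh|v|=|\tau'b|\le\frac13$, the shape moves by the distance $|v|\le\operatorname{artanh}\frac13=\frac12\log2<\frac12$. For $A\in\mathcal H$ denote the factor and the new shape by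
\[
\rho_{\varepsilon,h}(A)=\sqrt{\det\big(A+\varepsilon\chi(A)S_A(h)\big)},\qquad\Lambda_{\varepsilon,h}A=\mathsf n\big(A+\varepsilon\chi(A)S_A(h)\big) .
\]
Both are smooth in $(\varepsilon,h,A)\in(-\varepsilon_0,\varepsilon_0)\times\mathcal X\times\mathcal H$, and $\Lambda_{\varepsilon,h}K\subset\overline B_{R+3/2}$.

The quantity we follow, $(\det A)^{q/2}$, is homogeneous of degree $q$, and steps commute with scaling. So we extend $f\in C(\mathcal H)$ to $\mathrm{Pos}$ by $f^\sharp(A)=(\det A)^{q/2}f(\mathsf n(A))$, and for $0<\varepsilon\le\varepsilon_0$ we define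
\begin{equation}\label{eq:P}
(P_\varepsilon f)(A)=\int_{\mathcal X}\rho_{\varepsilon,h}(A)^q\,f(\Lambda_{\varepsilon,h}A)\,dh,\qquad A\in\mathcal H .
\end{equation}
The operator $P_\varepsilon$ maps $C(\mathcal H)$ to itself, preserves inequalities between functions, and $P_\varepsilon f=f$ outside $K$. Since $S_{cA}=cS_A$ and $\chi(cA)=\chi(A)$,
\begin{equation}\label{eq:Psharp}
(P_\varepsilon f)^\sharp(A)=\int_{\mathcal X}f^\sharp\big(A+\varepsilon\chi(A)S_A(h)\big)\,dh\qquad\text{for all }A\in\mathrm{Pos} .
\end{equation}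
Thus $(P_\varepsilon^k1)(A_0)$ is the expectation of $(\det A_k)^{q/2}$ for the random walk $A_0,A_1,\dots$ that makes steps with independent, uniformly distributed $h$.

\subsection{Realizing the walk by a matrix field}

The walk can be imitated by the values of one field on $\mathcal X$, the $j$-th step being an oscillation on a scale much finer than all earlier ones. Proposition~\ref{prop:density} then bounds the expectation.

\begin{proposition}\label{prop:bound}
There is $C_2$, independent of $k\in\mathbb N$, $\varepsilon\in(0,\varepsilon_0]$ and $A_0\in\mathcal H$, with $(P_\varepsilon^k1)(A_0)\le C_2$.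
\end{proposition}

\begin{proof}
If $A_0\notin K$, then $(P_\varepsilon^k1)(A_0)=1$. Let $A_0\in K$ and fix $k$ and $\varepsilon$. We construct smooth fields $N_0,\dots,N_k:\mathcal X\to\mathrm{Pos}$ with
\begin{equation}\label{eq:induction}
\mathcal DN_j=0,\qquad\int N_j=A_0,\qquad\mathsf n(N_j(g))\in K'\ \text{ for all }g,
\end{equation}
such that the numbers $a_j=\int(P_\varepsilon^{k-j}1)^\sharp(N_j(g))\,dg$ satisfy $|a_{j+1}-a_j|\le\frac1k$.

Let $N_0=A_0$. Given $N_j$, let $S^{(\ell)}$ be the field of Lemma~\ref{lem:modulate} for $N=N_j$ and $a=\chi(N_j)$, and put $N_{j+1}=N_j+\varepsilon S^{(\ell)}$. The first two properties in \eqref{eq:induction} hold for every $\ell$. Let $F(g,h)=N_j(g)+\varepsilon\chi(N_j(g))S_{N_j(g)}(h)$. Its values form a compact set $\mathcal K\subset\mathrm{Pos}$, and $N_{j+1}(g)=F(g,\delta_\ell g)+O(\ell^{-1})$ uniformly in $g$.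

\emph{Ellipticity.} If $\mathsf n(N_j(g))\notin K$, then $\chi(N_j)$ vanishes near $g$ because $K$ is closed. So $N_{j+1}(g)=N_j(g)$, and its shape is in $K'$. If $\mathsf n(N_j(g))\in K$, then $F(g,\delta_\ell g)$ lies in the compact set $\{A\in\mathcal K:\mathsf n(A)\in\overline B_{R+3/2}\}$. This set is contained in the open set of those $A\in\mathrm{Pos}$ whose shape is in the interior of $K'$. For large $\ell$, uniformly in $g$, the matrix $N_{j+1}(g)$ lies in this open set.

\emph{Averages.} Let $f=P_\varepsilon^{k-j-1}1$. The function $f^\sharp$ is uniformly continuous on a compact neighborhood of $\mathcal K$ in $\mathrm{Pos}$. By Lemma~\ref{lem:scales}(b) and \eqref{eq:Psharp}, as $\ell\to\infty$,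
\[
a_{j+1}=\int f^\sharp\big(F(g,\delta_\ell g)\big)\,dg+o(1)\ \longrightarrow\ \iint f^\sharp(F(g,h))\,dg\,dh=\int(P_\varepsilon f)^\sharp(N_j)=a_j .
\]
We fix $\ell$ so large that $|a_{j+1}-a_j|\le\frac1k$, and the construction is complete.

Now $a_0=(P_\varepsilon^k1)(A_0)$ and $a_k=\int\mu^q$ with $\mu=\sqrt{\det N_k}$. By \eqref{eq:induction}, $\mathsf n(N_k)\in\mathcal A_\nu$ and $\int\mu\le\frac12\operatorname{tr}A_0\le\cosh(R+1)$. Proposition~\ref{prop:density} gives $a_0\le a_k+1\le C_2:=1+C_1^q\cosh^q(R+1)$.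
\end{proof}

The smallness of $\nu$ entered here: $(\mathrm{ABP})_p$ has to apply to all fields with shapes in $K'$.

\section{Growth of the iterates}\label{sec:end}

We show that the functions $P_\varepsilon^k1$ cannot obey the bound of Proposition~\ref{prop:bound}.

\begin{lemma}\label{lem:expansion}
For $f\in C^\infty(\mathcal H)$ there is $C_f$ such that for $0<\varepsilon\le\varepsilon_0$, $A\in\mathcal H$ and $\tau=\varepsilon\chi(A)$,
\[
\Big|(P_\varepsilon f)(A)-f(A)-\frac{\tau^2}4\big(\Delta_{\mathcal H}f+\kappa f\big)(A)\Big|\le C_f\,\tau^3 .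
\]
In particular $P_\varepsilon1\ge1$ on $\mathcal H$ if $\varepsilon\le\kappa/(4C_f)$ with $f=1$.
\end{lemma}

\begin{proof}
For $A\notin K$ both sides vanish. Let $A\in K$ and use the notation of \eqref{eq:step}; all error terms are uniform in $A\in K$ and $h\in\mathcal X$, because $|s|+|b|\le C_0$. By \eqref{eq:rho} and \eqref{eq:moments}, as in \eqref{eq:onegain},
\[
\rho^q=1+q\tau s+O(\tau^2),\qquad\int\rho^q\,dh=1+\tfrac\kappa4\tau^2+O(\tau^3) .
\]
From \eqref{eq:step}, $v=\tau'b+O(\tau^3)=\tau b-\tau^2sb+O(\tau^3)$. The function $\tilde f(v)=f(Me^{B(v)}M^\top)$ has third derivatives bounded uniformly for $A\in K$, $|v|\le\frac12$, so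
\[
f(\Lambda_{\varepsilon,h}A)=f(A)+\ell_A(v)+\tfrac12H_A(v,v)+O(\tau^3),
\]
where $\ell_A$ is a real-linear form and $H_A$ a quadratic form on $\mathbb C=\mathbb R^2$, both bounded for $A\in K$, and $\operatorname{tr}H_A=\Delta_{\mathcal H}f(A)$ by \eqref{eq:normal}. We multiply by $\rho^q$ and integrate in $h$. The constant term gives $f(A)(1+\frac\kappa4\tau^2)+O(\tau^3)$. The linear term gives
\[
\ell_A\Big(\int\rho^qv\,dh\Big)=\ell_A\Big(\tau\int b+(q-1)\tau^2\int sb\Big)+O(\tau^3)=O(\tau^3) .
\]
For the quadratic term write $H_A=(H_{ij})$ and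
\[
H_A(b,b)=\tfrac12(H_{11}+H_{22})|b|^2+\tfrac12(H_{11}-H_{22})\operatorname{Re}b^2+H_{12}\operatorname{Im}b^2 .
\]
Since $\int|b|^2=1$ and $\int b^2=0$, this term contributes $\frac{\tau^2}2\int H_A(b,b)\,dh+O(\tau^3)=\frac{\tau^2}4\Delta_{\mathcal H}f(A)+O(\tau^3)$. For $f=1$ the estimate reads $P_\varepsilon1\ge1+\tau^2(\frac\kappa4-C_f\tau)$, and $\tau\le\varepsilon$.
\end{proof}

We cannot insert $f=P_\varepsilon^k1$ into Lemma~\ref{lem:expansion}, since we control these functions only in the supremum norm. We move $P_\varepsilon$ onto the fixed smooth weight $w$ instead.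

\begin{lemma}\label{lem:dual}
There are $\varepsilon_2\in(0,\varepsilon_0)$, $C_3$, and continuous functions $W_\varepsilon$ on $\mathcal H$ that vanish outside $K$, such that for $0<\varepsilon\le\varepsilon_2$ and all $f\in C(\mathcal H)$
\[
\int w\,P_\varepsilon f\,d\sigma=\int f\,W_\varepsilon\,d\sigma,\qquad\sup_{\mathcal H}\Big|W_\varepsilon-w-\frac{\varepsilon^2}4(\Delta_{\mathcal H}w+\kappa w)\Big|\le C_3\,\varepsilon^3 .
\]
\end{lemma}

\begin{proof}
\emph{The maps $\Lambda_{\varepsilon,h}$ are diffeomorphisms.} Identify $\mathcal H$ with $\mathbb R^2$ by the global chart of Section~\ref{sec:hyp}, and write $\Lambda_{\varepsilon,h}=\mathrm{id}+\theta_{\varepsilon,h}$ in this chart. The map $\theta$ is smooth in $(\varepsilon,h,A)$, vanishes for $A\notin K$, and vanishes for $\varepsilon=0$. Its derivative in $A$ is uniformly continuous on $[-\frac{\varepsilon_0}2,\frac{\varepsilon_0}2]\times\mathcal X\times K$ and is zero for $A\notin K$, so there is $\varepsilon_1>0$ such that this derivative has norm at most $\frac12$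 everywhere for $|\varepsilon|<\varepsilon_1$. For each $A'$ the map $A\mapsto A'-\theta_{\varepsilon,h}(A)$ is then a contraction of $\mathbb R^2$, so $\Lambda_{\varepsilon,h}A=A'$ has exactly one solution. The matrices $I+cD\theta$, $0\le c\le1$, are invertible, so $\det(I+D\theta)>0$. Hence $(\varepsilon,h,A)\mapsto(\varepsilon,h,\Lambda_{\varepsilon,h}A)$ is a smooth bijection of $(-\varepsilon_1,\varepsilon_1)\times\mathcal X\times\mathcal H$ with invertible differential, that is, a diffeomorphism. The inverse $\Lambda_{\varepsilon,h}^{-1}A'$ and the Jacobian $J_{\varepsilon,h}>0$ of $\Lambda_{\varepsilon,h}$ with respect to $d\sigma$ are smooth in all variables. Since $\Lambda_{\varepsilon,h}$ is bijective and is the identity outside $K$, so is its inverse.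

\emph{Change of variables.} Substituting $A'=\Lambda_{\varepsilon,h}A$ in \eqref{eq:P} for each $h$ gives the first identity for $0<\varepsilon<\varepsilon_1$, with
\[
W_\varepsilon(A')=\int_{\mathcal X}\Big[\frac{\rho_{\varepsilon,h}^q\,w}{J_{\varepsilon,h}}\Big]\big(\Lambda_{\varepsilon,h}^{-1}A'\big)\,dh .
\]
This formula defines a smooth function of $(\varepsilon,A')\in(-\varepsilon_1,\varepsilon_1)\times\mathcal H$ with $W_0=w$. It vanishes for $A'\notin K$, because then $\Lambda_{\varepsilon,h}^{-1}A'=A'\notin\operatorname{supp}w$. Let $\varepsilon_2=\varepsilon_1/2$. By Taylor's theorem on the compact set $[-\varepsilon_2,\varepsilon_2]\times K$, we have $W_\varepsilon=w+\varepsilon W^{(1)}+\varepsilon^2W^{(2)}+O(|\varepsilon|^3)$ uniformly on $\mathcal H$, with smooth $W^{(1)},W^{(2)}$ that vanish outside $K$.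

\emph{Identification of the coefficients.} Let $f\in C_c^\infty(\mathcal H)$. Since $\chi=1$ on $\operatorname{supp}w$, Lemma~\ref{lem:expansion} gives
\[
\int fW_\varepsilon\,d\sigma=\int wf\,d\sigma+\frac{\varepsilon^2}4\int w(\Delta_{\mathcal H}f+\kappa f)\,d\sigma+O(\varepsilon^3)\qquad(\varepsilon\downarrow0) .
\]
Comparing coefficients, $\int fW^{(1)}d\sigma=0$ and $\int fW^{(2)}d\sigma=\frac14\int f(\Delta_{\mathcal H}w+\kappa w)\,d\sigma$ for all such $f$. So $W^{(1)}=0$ and $W^{(2)}=\frac14(\Delta_{\mathcal H}w+\kappa w)$.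
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0<\varepsilon\le\varepsilon_2$ be so small that $P_\varepsilon1\ge1$, and let $f_k=P_\varepsilon^k1\in C(\mathcal H)$. Since $P_\varepsilon$ preserves inequalities, $f_k\ge1$ implies $f_{k+1}\ge P_\varepsilon1\ge1$. With Proposition~\ref{prop:bound}, $1\le f_k\le C_2$ for all $k$. We use the lower bound on the main term, where $\Delta_{\mathcal H}w+\kappa w\ge0$, and the upper bound on the error. Lemma~\ref{lem:dual} gives
\begin{align*}
\int wf_{k+1}\,d\sigma-\int wf_k\,d\sigma&=\int f_k\,(W_\varepsilon-w)\,d\sigma\ \ge\ \frac{\varepsilon^2}4\int(\Delta_{\mathcal H}w+\kappa w)\,d\sigma-C_2C_3\,\sigma(K)\,\varepsilon^3\\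
&=\varepsilon^2\Big(\frac\kappa4\int w\,d\sigma-C_2C_3\,\sigma(K)\,\varepsilon\Big),
\end{align*}
because $\int\Delta_{\mathcal H}w\,d\sigma=0$. The constants $C_2$ and $C_3$ do not depend on $\varepsilon$ or $k$, and $\int w\,d\sigma>0$. So we can fix $\varepsilon$ such that the last expression is a number $c>0$. Summation gives $\int wf_k\,d\sigma\ge kc$ for all $k$, which contradicts $\int wf_k\,d\sigma\le C_2\int w\,d\sigma$.

Hence the assumption of Section~\ref{sec:nu} is false: for the number $\nu$ chosen there, which depends only on $p$, the estimate $(\mathrm{ABP})_p$ fails for every nonempty bounded open set $\Omega$. With the reductions of Section~\ref{sec:plan}, this proves the theorem.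
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On the best possible character of the $L^q$ norm in some a priori estimates for non-divergence form equations in Carnot groups},
\texttt{http://www.math.purdue.edu/\textasciitilde{}garofalo/bestpossible.pdf}

\bibitem{hormander}
H\"ormander, Acta Math. 119 (1967).

\end{thebibliography}
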